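# Covering a grid by lines that avoid the origin: the standard grid is not always the cheapest

## 1. Grids, covers and weights

**Definition 1 (grid).** An $n\times n$ *grid* is a set $\Gamma=S_1\times S_2\subset\mathbb R^2$, where $S_1,S_2\subset\mathbb R$ both contain $0$ and both have size $n$. The *standard grid* is $\Gamma_n=\{0,1,\dots,n-1\}^2$. We always take $n\ge 2$.

*Example.* $\Gamma_3=\{0,1,2\}^2$ is a $3\times 3$ grid with the origin in a corner. The grid
$$\Gamma^*=\{0,1,2\}\times\{-1,0,1\}$$
is, as a point set, a translate of $\Gamma_3$, but now the origin is the midpoint of a side. The origin plays a special role below, so these are different objects.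

**Definition 2 ($k$-cover).** Let $k$ be a positive integer. A *$k$-cover* of $\Gamma$ is a collection of lines in $\mathbb R^2$, repetitions allowed and counted with multiplicity, such that no line passes through the origin and every point of $\Gamma\setminus\{0\}$ lies on at least $k$ of the lines. The least size of a $k$-cover is $\mathrm{cov}_k(\Gamma)$, and we put $\mathrm{cov}_0(\Gamma)=0$.

*Example.* In $\Gamma_2$ the lines $x=1$, $y=1$, $x+y=1$, each taken once, form a $2$-cover: $(1,0)$ is on the first and third, $(0,1)$ on the second and third, $(1,1)$ on the first and second. So $\mathrm{cov}_2(\Gamma_2)\le 3$.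

**Definition 3 (fractional cover).** A *fractional cover* of $\Gamma$ is an assignment of weights $w(\ell)\ge 0$ to finitely many lines avoiding the origin, such that for every point of $\Gamma\setminus\{0\}$ the weights of the lines through it add up to at least $1$. Its *total weight* is $\sum_\ell w(\ell)$.

*Example.* In $\Gamma_2$, weight $\frac12$ on each of $x=1$, $y=1$, $x+y=1$ is a fractional cover of total weight $\frac32$.

Five elementary facts carry the lecture.

**Fact 1 (weight principle).** Let $W\ge 0$ be a weight on $\Gamma\setminus\{0\}$ such that every line avoiding the origin has total weight at most $M$, where $M>0$. Then $\mathrm{cov}_k(\Gamma)\ge kW(\Gamma)/M$.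

*Proof.* Let $\mathcal L$ be a $k$-cover. Count pairs (point, line through it), each with the weight of the point: $kW(\Gamma)\le\sum_{\ell\in\mathcal L}W(\ell)\le M|\mathcal L|$. $\square$

*Example.* In $\Gamma_2$ give each of the three nonzero points weight $1$. A line avoiding the origin contains at most two of them, so $M=2$ and $\mathrm{cov}_k(\Gamma_2)\ge 3k/2$.

**Fact 2 (rounding).** If $\Gamma$ has a fractional cover with $N$ lines and total weight $w$, then $\mathrm{cov}_k(\Gamma)\le kw+N$.

*Proof.* Take each line $\ell$ exactly $\lceil k\,w(\ell)\rceil\le k\,w(\ell)+1$ times. $\square$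

**Fact 3 (subadditivity).** $\mathrm{cov}_{k+k'}(\Gamma)\le\mathrm{cov}_k(\Gamma)+\mathrm{cov}_{k'}(\Gamma)$, because the union of a $k$-cover and a $k'$-cover is a $(k+k')$-cover.

**Fact 4 (linear invariance).** Scaling the two coordinates by nonzero factors (possibly negative), or swapping them, does not change $\mathrm{cov}_k$. These operations come from invertible linear maps, which fix the origin, send lines to lines and preserve incidence.

*Example.* Every $2\times2$ grid $\{0,s\}\times\{0,t\}$ is a scaled copy of $\Gamma_2$.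

**Fact 5.** For every $n\times n$ grid, $\mathrm{cov}_k(\Gamma)\le\lceil 3k/2\rceil(n-1)$.

*Proof.* Take each line $x=s$ with $s\in S_1\setminus\{0\}$ and each line $y=t$ with $t\in S_2\setminus\{0\}$ with multiplicity $\lceil k/2\rceil$. Pair the $n-1$ nonzero points of the grid on the $x$-axis with the $n-1$ on the $y$-axis, and take the line through each pair with multiplicity $\lfloor k/2\rfloor$. A point off the axes is covered $2\lceil k/2\rceil\ge k$ times, an axis point $\lceil k/2\rceil+\lfloor k/2\rfloor=k$ times. The size is $(n-1)(2\lceil k/2\rceil+\lfloor k/2\rfloor)=(n-1)\lceil 3k/2\rceil$. $\square$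

## 2. Comparing an arbitrary grid with $\Gamma_n$

The report "Cross-Community Collaborations In Combinatorics" (https://255820.x1xx6jdw.asia/workshops//2024/24w5204/report24w5204.pdf) asks:

> Let $\Gamma\subset\mathbb R^2$ be an $n\times n$ grid. Is it true that $\mathrm{cov}_k(\Gamma)\ge\mathrm{cov}_k(\Gamma_n)$?

In words: is the standard grid the easiest grid to cover? The authors suspect that it might be. The following is quoted with the question. For every grid, $\mathrm{cov}_k(\Gamma)\ge(k+1)(n-1)$ (Ball–Serra), which is tight when $k=1$. For every grid, $(10-4\sqrt5+o(1))k(n-1)\le\mathrm{cov}_k(\Gamma)\le\lceil3k/2\rceil(n-1)$ as $n\to\infty$. If every line that is neither horizontal nor vertical contains $o(n)$ points of $\Gamma$, then $\mathrm{cov}_k(\Gamma)\ge(\frac32+o(1))k(n-1)$. For the standard grid, as $k,n\to\infty$,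
$$(2-e^{-1/2}+o(1))\,k(n-1)\le\mathrm{cov}_k(\Gamma_n)\le(\sqrt2+o(1))\,k(n-1).\tag{1}$$

The answer to the question is **no**. Here is what we shall prove.

**Theorem A.** $\mathrm{cov}_k(\Gamma^*)<\mathrm{cov}_k(\Gamma_3)$ for $k\in\{9,11,13,15,17\}$ and for every $k\ge18$. In particular $\mathrm{cov}_9(\Gamma^*)\le26<27\le\mathrm{cov}_9(\Gamma_3)$.

**Theorem B.** For a $3\times3$ grid $\Gamma$, $\lim_k\mathrm{cov}_k(\Gamma)/k=3$, unless $\Gamma$ arises from $\Gamma^*$ by scaling the two coordinates (nonzero, possibly negative factors) and possibly swapping them. In that case the limit is $26/9$.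

**Theorem C.**

1. $\mathrm{cov}_k(\Gamma_n)\ge(1.4137-o(1))\,k(n-1)$ as $n\to\infty$, uniformly in $k$.
2. Let $\Lambda_n=\{-m,\dots,m\}^2$ for $n=2m+1$ and $\Lambda_n=\{-m,\dots,m+1\}^2$ for $n=2m+2$. Then $\mathrm{cov}_k(\Lambda_n)\le(1.41299+o(1))\,k(n-1)$ as $k,n\to\infty$.

Since $0.9996\cdot1.4137>1.4131>1.41299$, Theorem C gives an $N$ such that $\mathrm{cov}_k(\Lambda_n)<0.9996\,\mathrm{cov}_k(\Gamma_n)$ for all $n,k\ge N$. So the inequality also fails for all large $n$ and $k$, by a constant factor. These results do not settle the intermediate values $n\ge4$, nor the restricted question in which $0=\min S_1=\min S_2$.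

## 3. The cases $k=1$ and $n=2$, and the standard $3\times3$ grid

**The case $k=1$.** The lines $x=s$ and $y=t$ with $s,t\neq0$ form a $1$-cover of size $2(n-1)$, and Ball–Serra gives $\mathrm{cov}_1\ge2(n-1)$. So $\mathrm{cov}_1(\Gamma)=2(n-1)$ for every grid, and the inequality holds with equality.

**The case $n=2$.** By Fact 4 all $2\times 2$ grids have the same $\mathrm{cov}_k$, so there is equality again. The value is $\lceil3k/2\rceil$, by Fact 5 and the example after Fact 1.

A counterexample therefore needs $n\ge3$ and $k\ge2$.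

**The standard grid for $n=3$: $\mathrm{cov}_k(\Gamma_3)\ge3k$.** Put weight $\frac12$ on
$$(1,0),\ (2,0),\ (0,1),\ (0,2),\ (1,2),\ (2,1).$$
Each row and each column contains exactly two of these points, so axis-parallel lines have weight at most $1$. A line not parallel to an axis that contains three grid points meets all three columns and all three rows; its heights over $x=0,1,2$ are in arithmetic progression, so it is $x=y$, which passes through the origin, or $x+y=2$, which contains the two weighted points $(2,0),(0,2)$ and the unweighted point $(1,1)$. Every other line not parallel to an axis contains at most two grid points. So every line avoiding the origin has weight at most $1$. The total weight is $3$, and Fact 1 gives $\mathrm{cov}_k(\Gamma_3)\ge3k$.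

With Fact 5, $3k\le\mathrm{cov}_k(\Gamma_3)\le2\lceil3k/2\rceil\le3k+1$. To confirm the conjectured inequality for $n=3$, up to an additive $1$, one would want $\mathrm{cov}_k(\Gamma)\ge3k$ for *every* $3\times3$ grid, and the sensible first attempt is to repeat this weighting.

## 4. Half-weights on six points, and the one grid where they fail

**Setting up the weights.** Let $S_1=\{0,s,t\}$, $S_2=\{0,u,v\}$, and put $\alpha=t/s$, $\beta=v/u$. Then $\alpha,\beta\notin\{0,1\}$. Put weight $\frac12$ on the four nonzero axis points and on the two points of one of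
$$D_1=\{(s,u),(t,v)\},\qquad D_2=\{(s,v),(t,u)\}.$$
The total is $3$. Each of the lines $x=s$, $x=t$, $y=u$, $y=v$ contains one weighted axis point and one point of $D_i$, so it has weight $1$.

**Finding the lines of weight more than $1$.** A line not parallel to an axis meets each column at most once, so it contains at most three grid points, and it has weight more than $1$ only if it contains three weighted points. These lie in three different columns and three different rows. So if the line avoids the origin they are $(x_1,0)$, $(0,y_1)$ and $(x_2,y_2)\in D_i$, with $\{x_1,x_2\}=\{s,t\}$ and $\{y_1,y_2\}=\{u,v\}$. The line through the first two is $x/x_1+y/y_1=1$, so the three are collinear exactly when $x_2/x_1+y_2/y_1=1$. Running through the two points of each $D_i$: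

- $D_1$ fails if and only if $\alpha+\beta=1$ (third point $(t,v)$) or $\alpha^{-1}+\beta^{-1}=1$ (third point $(s,u)$);
- $D_2$ fails if and only if $\alpha+\beta^{-1}=1$ (third point $(t,u)$) or $\alpha^{-1}+\beta=1$ (third point $(s,v)$).

If $D_1$ or $D_2$ does not fail, Fact 1 gives $\mathrm{cov}_k(\Gamma)\ge3k$. With $\mathrm{cov}_k(\Gamma)\le2\lceil3k/2\rceil\le3k+1$ the limit of $\mathrm{cov}_k(\Gamma)/k$ is $3$.

**When both fail.** There are four combinations; in each we subtract the two equations.

- $\alpha+\beta=1$ and $\alpha+\beta^{-1}=1$: then $\beta=\beta^{-1}$, so $\beta=-1$ (as $\beta\neq1$) and $\alpha=2$.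
- $\alpha+\beta=1$ and $\alpha^{-1}+\beta=1$: then $\alpha=-1$ and $\beta=2$.
- $\alpha^{-1}+\beta^{-1}=1$ and $\alpha+\beta^{-1}=1$: then $\alpha=-1$ and $\beta=\frac12$.
- $\alpha^{-1}+\beta^{-1}=1$ and $\alpha^{-1}+\beta=1$: then $\beta=-1$ and $\alpha=\frac12$.

If $\beta=-1$, then $S_2=u\{0,1,-1\}$, and $S_1$ is $s\{0,1,2\}$ or $t\{0,2,1\}$. So $\Gamma$ is a scaled copy of $\Gamma^*$. If $\alpha=-1$, the same holds after swapping coordinates. So the first attempt breaks down exactly at $\Gamma^*$, up to the operations of Fact 4.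

In $\Gamma^*$ itself, with $(s,t,u,v)=(1,2,1,-1)$, the lines responsible are $x+y=1$, through $(0,1),(1,0),(2,-1)$, and $x-y=1$, through $(0,-1),(1,0),(2,1)$. The obstacle to the lower bound is that these two lines cover unusually well, which suggests using them in a cover.

## 5. Covering $\Gamma^*$ nine times with twenty-six lines

**Solving for a cover.** Consider a fractional cover of $\Gamma^*$ symmetric under $y\mapsto-y$, with weight $p$ on $x=1$, $q$ on $x=2$, $h$ on each of $y=\pm1$, $a$ on each of $x\pm y=1$, and $b$ on each of $x\pm2y=2$ (the line $x+2y=2$ joins $(2,0)$ to $(0,1)$). Ask for coverage exactly $1$ at $(1,0)$, $(2,0)$, $(0,1)$, $(1,1)$, $(2,1)$: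
$$p+2a=1,\quad q+2b=1,\quad h+a+b=1,\quad p+h=1,\quad q+h+a=1.$$
The first and fourth give $h=2a$. The third gives $b=1-3a$, the second $q=6a-1$, and the fifth $9a=2$. So $a=\frac29$, $b=\frac39$, $p=\frac59$, $q=\frac39$, $h=\frac49$. Multiply by $9$:

| line | $x=1$ | $x=2$ | $y=1$ | $y=-1$ | $x+y=1$ | $x-y=1$ | $x+2y=2$ | $x-2y=2$ |
|---|---|---|---|---|---|---|---|---|
| multiplicity | 5 | 3 | 4 | 4 | 2 | 2 | 3 | 3 |

None of these lines passes through the origin, and the total is $26$. We check the coverage directly: $(1,0)$ gets $5+2+2=9$; $(2,0)$ gets $3+3+3=9$; $(0,\pm1)$ gets $4+2+3=9$; $(1,\pm1)$ gets $5+4=9$; $(2,\pm1)$ gets $3+4+2=9$, where the $2$ comes from $x\mp y=1$. Hence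
$$\mathrm{cov}_9(\Gamma^*)\le26<27\le\mathrm{cov}_9(\Gamma_3),$$
and this already answers the question.

**Other values of $k$.** Write $k=9s+\rho$ with $0\le\rho\le8$, and let $[\rho\text{ odd}]$ be $1$ if $\rho$ is odd and $0$ otherwise. Facts 3 and 5 give
$$\mathrm{cov}_k(\Gamma^*)\le26s+2\lceil3\rho/2\rceil=26s+3\rho+[\rho\text{ odd}].\tag{2}$$
This is less than $27s+3\rho=3k\le\mathrm{cov}_k(\Gamma_3)$ whenever $s>[\rho\text{ odd}]$, that is, if $s\ge2$ (all $k\ge18$), or if $s=1$ and $\rho$ is even ($k=9,11,13,15,17$). This proves Theorem A. $\square$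

**The matching lower bound for $\Gamma^*$.** To finish Theorem B we need weights of total $26/9$ with every line of weight at most $1$. Multiplied by $9$, take
$$(1,0)\mapsto3,\quad(2,0)\mapsto5,\quad(0,\pm1)\mapsto4,\quad(1,\pm1)\mapsto3,\quad(2,\pm1)\mapsto2 .$$
(They come from requiring that the eight lines in the table all have weight exactly $9$.) The total is $3+5+8+6+4=26$. Every line avoiding the origin has weight at most $9$:

- $x=1$ has $3+3+3=9$; $x=2$ has $5+2+2=9$; $y=\pm1$ has $4+3+2=9$.
- A line not parallel to an axis with three grid points has heights $-1,0,1$ or $1,0,-1$ over $x=0,1,2$. It contains $(0,\mp1),(1,0),(2,\pm1)$, of weight $4+3+2=9$.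
- Any other line not parallel to an axis has at most two grid points, in different columns. The largest weights in the columns $x=0,1,2$ are $4,3,5$, so the line has weight at most $\max(4+3,\,4+5,\,3+5)=9$.

Fact 1 gives $\mathrm{cov}_k(\Gamma^*)\ge26k/9$. With (2), $\lim_k\mathrm{cov}_k(\Gamma^*)/k=26/9$, and by Fact 4 the same holds for every scaled or swapped copy. Together with Section 4 this proves Theorem B. $\square$

*Remark.* For even $k\le8$ there is no strict inequality between the two grids: $3k-26k/9=k/9<1$, so $\mathrm{cov}_k(\Gamma^*)\ge\lceil26k/9\rceil=3k$, while Fact 5 gives at most $3k$ for both grids. So both values are $3k$.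

## 6. The centred grid with four directions of lines: the constant $10/7$

We now turn to large $n$ and to $\Lambda_n$, with $n=2m+1$ at first. By (1), $\mathrm{cov}_k(\Gamma_n)$ is at most about $\sqrt2\,k(n-1)$, so to beat the standard grid we need a fractional cover of $\Lambda_n$ whose total weight, divided by $n-1=2m$, is below $\sqrt2=1.41421\ldots$

The natural attempt uses four directions: weight $v(c)$ on $x=\pm c$ and $y=\pm c$, and weight $d(c)$ on $x+y=\pm c$ and $x-y=\pm c$, for $1\le c\le m$. Let us ask for coverage exactly $1$ at the axis points $(a,0)$ and the diagonal points $(a,a)$: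
$$v(a)+2d(a)=1,\qquad 2v(a)+d(2a)\,[2a\le m]=1 .$$
(The line $x-y=0$ passes through the origin and is not available.) If $2a>m$, then $v(a)=\frac12$ and $d(a)=\frac14$. If $2a\le m$, then $d(a)=\frac12(1-v(a))=\frac14(1+d(2a))$. So the solution is organized by repeated doubling. If $m2^{-i-1}<a\le m2^{-i}$, then $d$ has a value $d_i$ with $d_0=\frac14$ and $d_i-\frac13=\frac14(d_{i-1}-\frac13)$, so
$$d_i=\tfrac13-\tfrac1{12}4^{-i},\qquad v_i=1-2d_i=\tfrac13+\tfrac164^{-i}.$$

Now take a point $(a,b)$ with $a>b\ge1$. It is covered at least $v(a)+v(b)+d(a-b)$, plus $d(a+b)$ if $a+b\le m$. Since $v\ge\frac13$ and $d\ge\frac14$ everywhere, this is at least $\frac12+\frac12+\frac14$ if $2a,2b>m$; at least $\frac12+\frac13+\frac14=\frac{13}{12}$ if $2a>m\ge2b$; and at least $\frac13+\frac13+\frac14+\frac14=\frac76$ if $2a,2b\le m$. So this is a fractional cover. A proportion $2^{-i-1}$ of the $c\le m$ has index $i$, and the total weight is $4\sum_c(v+d)(c)$. Divided by $2m$ it tends to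
$$2\sum_{i\ge0}2^{-i-1}\Big(\tfrac23+\tfrac1{12}4^{-i}\Big)=2\Big(\tfrac23+\tfrac1{21}\Big)=\tfrac{10}7=1.42857\ldots$$

This is larger than $\sqrt2$, so this cover is not good enough. But it shows where there is room: axis and diagonal points are covered exactly once, while all other points have coverage at least $\frac{13}{12}$. We want to trade this excess for a saving, by means of lines that favor axis and diagonal points. The line $x+2y=2j$ meets the axes in the grid points $(2j,0)$ and $(0,j)$ and the antidiagonal in $(-2j,2j)$. So we add the lines of slopes $\pm\frac12$ and $\pm2$ of this kind with small weights, and lower $v$ and $d$ so that axis points, and the coverage that we count at diagonal points, are still exactly $1$.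

## 7. Adding slopes $\pm\frac12$ and $\pm2$: proof of Theorem C.2

**Step 1: the parameters.** This step fixes the weights. Let $n=2m+1$ and
$$\alpha=0.078,\qquad\beta=0.036,\qquad\theta=\tfrac16-3\beta=0.05866\ldots>0 .$$
(These $\alpha,\beta$ have nothing to do with Section 4.) For an integer $1\le c\le m$, its *level* is the $i\ge0$ with $m2^{-i-1}<c\le m2^{-i}$. Call $c$ *top* if $i=0$, and *low* if $i\ge1$, that is, if $2c\le m$. If $c$ has level $i\ge1$, then $2c$ has level $i-1$. The *type* of $c$ is O if $c$ is odd, A if $c\equiv2\pmod4$, and E if $4\mid c$. For example, for $m=10$ the integer $6$ is top of type A, and $4$ has level $1$ and type E. Put $e(j)=\alpha$ for $j$ odd and $e(j)=\beta$ for $j$ even. The weights $v(c),d(c)$ depend on type and level: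

| type | $v$, level $0$ | $d$, level $0$ | $v$, level $i\ge1$ | $d$, level $i\ge1$ |
|---|---|---|---|---|
| O | $\frac12$ | $\frac14$ | $\frac13+\frac\alpha4+\frac{3\beta}4+\theta4^{-i}$ | $\frac13-\frac{9\alpha}8-\frac{3\beta}8-\frac\theta24^{-i}$ |
| A | $\frac12-\alpha$ | $\frac14-\frac\alpha2$ | $\frac13-\alpha+\beta+\theta4^{-i}$ | $\frac13-\frac\alpha2-\frac{3\beta}2-\frac\theta24^{-i}$ |
| E | $\frac12-\beta$ | $\frac14-\frac\beta2$ | $\frac13+\theta4^{-i}$ | $\frac13-2\beta-\frac\theta24^{-i}$ |

Since $\frac\theta2=\frac1{12}-\frac{3\beta}2$, for types A and E the last-column formula is also correct at $i=0$: it gives $\frac13-\frac\alpha2-\frac{3\beta}2-\frac1{12}+\frac{3\beta}2=\frac14-\frac\alpha2$ and $\frac13-2\beta-\frac1{12}+\frac{3\beta}2=\frac14-\frac\beta2$.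

The lines are

- $x=\pm c$ and $y=\pm c$ with weight $v(c)$, and $x+y=\pm c$ and $x-y=\pm c$ with weight $d(c)$, for $1\le c\le m$;
- $x\pm2y=\pm2j$ and $2x\pm y=\pm2j$, eight lines for each $j$, with weight $e(j)$, for $1\le j\le m/2$.

None passes through the origin, there are at most $12m$ of them, and Step 4 shows that all weights are positive. The system is invariant under the symmetries of the square, so it suffices to show coverage at least $1$ at the points $(a,0)$, $(a,a)$ and $(a,b)$ with $a>b\ge1$.

**Step 2: axis points $(a,0)$ are covered exactly once.** The lines through $(a,0)$ are $x=a$; $x\pm y=a$; $x\pm2y=a$ if $a$ is even (with $j=a/2$); and $2x\pm y=2a$ if $a\le m/2$ (with $j=a$). The coverage is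
$$v(a)+2d(a)+2e(a/2)[2\mid a]+2e(a)[2a\le m].$$
At level $i\ge1$ the terms $\theta4^{-i}$ cancel in $v+2d$, and we get:

- O: $v+2d=1-2\alpha$, and $2e(a)=2\alpha$. Sum $1$.
- A: $v+2d=1-2\alpha-2\beta$; here $a/2$ is odd and $a$ even, so we add $2\alpha+2\beta$. Sum $1$.
- E: $v+2d=1-4\beta$; here $a/2$ and $a$ are even, so we add $4\beta$. Sum $1$.

At level $0$: O has $v+2d=1$; A has $1-2\alpha+2\alpha=1$; E has $1-2\beta+2\beta=1$.

**Step 3: diagonal points $(a,a)$ are covered at least once.** Use $x=a$, $y=a$; $x+y=2a$ if $2a\le m$; and, if $a$ is even, $x-2y=-a$ and $2x-y=a$ (both with $j=a/2$). The coverage is at least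
$$2v(a)+d(2a)[2a\le m]+2e(a/2)[2\mid a].$$
At level $0$: O has $2\cdot\frac12=1$; A has $2(\frac12-\alpha)+2\alpha=1$; E has $2(\frac12-\beta)+2\beta=1$. At level $i\ge1$, $2a$ has level $i-1$ and type A or E, so the last-column formula applies to $d(2a)$ even when $i-1=0$, with $\frac\theta24^{-(i-1)}=2\theta4^{-i}$:

- O ($2a$ has type A): $\big(\frac23+\frac\alpha2+\frac{3\beta}2+2\theta4^{-i}\big)+\big(\frac13-\frac\alpha2-\frac{3\beta}2-2\theta4^{-i}\big)=1$.
- A ($2a$ has type E): $\big(\frac23-2\alpha+2\beta+2\theta4^{-i}\big)+\big(\frac13-2\beta-2\theta4^{-i}\big)+2\alpha=1$.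
- E ($2a$ has type E): $\big(\frac23+2\theta4^{-i}\big)+\big(\frac13-2\beta-2\theta4^{-i}\big)+2\beta=1$.

**Step 4: generic points $(a,b)$, $a>b\ge1$.** Here we spend the excess. The coverage is at least
$$v(a)+v(b)+d(a-b)+d(a+b)[a+b\le m]+\varepsilon,$$
where $\varepsilon=e(|a-2b|/2)$ if $a$ is even and $0<|a-2b|\le m$ (from the line $x-2y=a-2b$), and $\varepsilon=0$ otherwise. The table in Step 1 gives these lower bounds:

| | $v$ top | $v$ low $\ge$ | $d$ (any level) $\ge$ |
|---|---|---|---|
| O | $.5$ | $.379$ | $.224$ |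
| A | $.422$ | $.291$ | $.211$ |
| E | $.464$ | $.333$ | $.232$ |

For the middle column drop $\theta4^{-i}>0$: the remaining values are $.3798\ldots$, $.2913\ldots$, $.3333\ldots$ For the last column, $d$ is smallest at level $0$ or at level $1$. For O the values there are $.25$ and $.2247\ldots$; for A they are $.211$ and $.233$; for E they are $.232$ and $.254$. All weights are positive.

We also need the types of $a\pm b$. If both are odd (OO), each of $a\pm b$ has type A or E. OA and OE give type O. AA and EE give type E. AE gives type A.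

*Both top.* Use $v(a)+v(b)+d(a-b)$. OO: at least $1$ already. OA: $.922+.224$. OE: $.964+.224$. AA: $.844+.232$. AE: $.886+.211$. EE: $.928+.232$. All are at least $1$.

*Both low.* Then $a+b\le m$, so both $d$-terms are present. OO: $.758+.422$. OA: $.670+.448$. OE: $.712+.448$. AA: $.582+.464$. AE: $.624+.422$. EE: $.666+.464$. All exceed $1$.

*One top, one low.* Since $b<a$, it is $a$ that is top and $b$ that is low. Types are written in the order $a,b$. As $0<a\le m$ and $0<2b\le m$, we have $|a-2b|<m$.

- OO: $.5+.379+.211=1.090$. OA: $.5+.291+.224=1.015$. OE: $.5+.333+.224=1.057$.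
- AO: $.422+.379+.224=1.025$. EO: $.464+.379+.224=1.067$. EE: $.464+.333+.232=1.029$.
- AA and AE: $b$ is even, so $a-2b\equiv a\equiv2\pmod4$. It is nonzero and $|a-2b|/2$ is odd, so $\varepsilon=\alpha$. AA: $.422+.291+.232+.078=1.023$. AE: $.422+.333+.211+.078=1.044$.
- EA with $a\ne2b$: $4\mid a-2b$, so $\varepsilon=\beta$, and $.464+.291+.211+.036=1.002$.
- EA with $a=2b$: now the extra line passes through the origin and is lost. But $b$ has level $1$, since $2b=a$ is top, and $a-b=b$. For type A at level $1$, $v(b)=\frac13-.042+\frac\theta4=.306$ and $d(b)=\frac13-.093-\frac\theta8=.233$. So the coverage is at least $.464+.306+.233=1.003$.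

So this is a fractional cover of $\Lambda_n$.

**Step 5: the total weight.** It equals $4\sum_{c\le m}(v+d)(c)+8\sum_{j\le m/2}e(j)$. For fixed $i$, level $i$ contains $m2^{-i-1}+O(1)$ integers, and within it the types O, A, E have proportions tending to $\frac12,\frac14,\frac14$ as $m\to\infty$. The levels $\ge I$ contain at most $m2^{-I}$ integers and $0<v+d<1$, so they contribute at most $2^{-I}$ to $\frac1m\sum_c(v+d)(c)$. Hence we may take the limit level by level.

At level $0$, $v+d$ is $\frac34$, $\frac34-\frac{3\alpha}2$, $\frac34-\frac{3\beta}2$ for O, A, E, with mean $\frac34-\frac38(\alpha+\beta)$. At level $i\ge1$, apart from the common term $\frac\theta24^{-i}$, it is $\frac23-\frac{7\alpha}8+\frac{3\beta}8$, $\frac23-\frac{3\alpha}2-\frac\beta2$, $\frac23-2\beta$, with mean $\frac23-\frac{13}{16}\alpha-\frac7{16}\beta$. Level $0$ has proportion $\frac12$, the other levels together $\frac12$, and $\sum_{i\ge1}2^{-i-1}4^{-i}=\frac12\cdot\frac17=\frac1{14}$. So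
$$\frac1m\sum_{c\le m}(v+d)(c)\to\tfrac38+\tfrac13-\tfrac{19}{32}\alpha-\tfrac{13}{32}\beta+\tfrac\theta{28}=\tfrac57-\tfrac{19}{32}\alpha-\tfrac{115}{224}\beta,$$
using $\frac\theta{28}=\frac1{168}-\frac{3\beta}{28}$ in the last step. Also $\frac8m\sum_{j\le m/2}e(j)\to8\cdot\frac12\cdot\frac{\alpha+\beta}2=2(\alpha+\beta)$. Adding $4$ times the first limit to the second and dividing by $2$, the total weight divided by $2m$ tends to
$$J=\tfrac{10}7-\tfrac3{16}\alpha-\tfrac3{112}\beta=1.41298\ldots<1.41299 .$$

**Step 6: rounding.** By Fact 2, $\mathrm{cov}_k(\Lambda_n)\le2mk(J+o(1))+12m=\big(J+o(1)+\tfrac6k\big)k(n-1)$ for $n=2m+1$. For $n=2m+2$ add $k$ copies each of $x=m+1$ and $y=m+1$, which cover the additional points; this costs $2k=o(kn)$. This proves Theorem C.2. $\square$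

## 8. Weights on the standard grid: finding the density $u$

It remains to bound $\mathrm{cov}_k(\Gamma_n)$ from below with a constant above $1.41299$. The lower bound in (1) has constant $2-e^{-1/2}<1.394$, which is too small. We look for weights to use in Fact 1. This section explains how one comes upon them; the proof in Sections 9 and 10 does not depend on it.

Let $m=n-1$ and scale coordinates by $1/m$. Try weight $f(X/m)$ on the axis points $(X,0),(0,X)$ and weight $\frac1mu(\frac{X+Y}m)$ on the interior points, those with $X,Y\ge1$. Up to $O(1/m)$, the column $x=a$ has weight $f(a)+\int_a^{a+1}u$. The line $x+y=c$ has weight $2f(c)+cu(c)$ if $c\le1$ and $(2-c)u(c)$ if $c>1$. Let us try to make these equal to $1$. Put $k(x)=xu(x)$. Then $f=\frac12(1-k)$, and the columns demand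
$$\int_x^{x+1}u=\frac{1+k(x)}2\qquad(0\le x\le1).\tag{3}$$
On $(1,2]$ we would like $u(c)=\frac1{2-c}$, but this has infinite integral, so we use it only on $(1,1+r]$ and put $u=0$ beyond. Differentiate (3). For $x<r$ it says $\frac1{1-x}-u=\frac12(u+xu')$, that is, $(x^3u)'=\frac{2x^2}{1-x}$. For $r<x<1$ it says $(x^3u)'=0$. With $u$ bounded near $0$ this gives $x^3u=-2\ln(1-x)-2x-x^2$ for $x\le r$, and $u=C/x^3$ for $x>r$. Since $k$ must be continuous by (3), $C=-2\ln(1-r)-2r-r^2$. Finally, (3) for $x\ge r$ reads $\frac{k(x)-C}2-\ln(1-r)=\frac{1+k(x)}2$, so $C=-2\ln(1-r)-1$. Comparing the two values of $C$ gives $r^2+2r=1$, so the cutoff is forced: $r=\sqrt2-1$.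

With these weights the total is about $m\big[\int_0^1(1-k)+\int_0^1cu+\int_1^{1+r}(2-c)u\big]=m(1+r)=\sqrt2\,m$. But the lines of slope $+1$ next to the diagonal spoil this. Such a line passes through $(a,0)$ with $a$ near $0$, its interior points have $x+y$ increasing in steps of $2/m$, and its weight is close to
$$f(0)+\tfrac12\int_0^{\sqrt2}u=\tfrac12+\tfrac12\Big(1+\tfrac C2\Big)=1+\tfrac C4 .$$
Here $\int_0^{\sqrt2}u=\int_0^1u+\int_1^{\sqrt2}u=\frac12+\frac{1+C}2$ by (3) and the last formula for $C$, and $C\approx0.0696$. Dividing by this maximum would give only $\sqrt2/(1+\frac C4)<1.391$, below the $1.41299$ that we need. The way out is that the excess occurs only for $a$ very near $0$. We lower $f$ there by a small function $\delta$; lowering axis weights cannot hurt any other line, and the loss in total weight is of order $C^2$.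

## 9. The weight system for $\Gamma_n$ and its total

**Step 1: definitions.** Let $m=n-1$, $r=\sqrt2-1$ (so $r^2+2r=1$ and $1+r=\sqrt2$), $\ell(x)=-\ln(1-x)$,
$$L=\ell(r)=-\ln(2-\sqrt2)=\ln(1+\sqrt2)-\tfrac12\ln2,\qquad C=2L-1 .$$
From $\ln(1+\sqrt2)=0.8813735870\ldots$ and $\frac12\ln2=0.3465735902\ldots$ we get
$$0.5347995<L<0.5348,\qquad0.069599<C<0.0696 .$$
Define $u$ on $[0,2]$ by
$$u(x)=\frac{2\ell(x)-2x-x^2}{x^3}=\sum_{j\ge0}\frac{2x^j}{j+3}\quad(0\le x\le r),$$
where the series defines $u(0)=\frac23$, and
$$u(x)=\frac C{x^3}\ \ (r<x\le1),\qquad u(x)=\frac1{2-x}\ \ (1<x\le\sqrt2),\qquad u(x)=0\ \ (x>\sqrt2).$$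
The series comes from $\ell(x)=\sum_{j\ge1}x^j/j$. At $r$ the function is continuous, because $2L-2r-r^2=2L-1=C$. We have $u\ge0$, and $u$ is bounded and monotone on finitely many pieces, so its total variation $\mathrm{Var}(u)$ is finite. Put $k(x)=xu(x)$ on $[0,1]$. (The multiplicity $k$ in $\mathrm{cov}_k$ never takes an argument, so there is no confusion.)

**Step 2: two properties of $u$.** These are all that the line estimates need.

**(F1)** On $[0,r]$, $u$ and $k$ are increasing, $u\ge\frac23$, and $k(x)\ge\frac23x+\frac12x^2$. This is clear from the series, which has positive coefficients and begins $\frac23+\frac12x$. On $[r,1]$, $k=C/x^2$ is decreasing. Hence $0\le k\le C/r^2<0.41$.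

**(F2)** $\displaystyle\int_x^{x+1}u=\frac{1+k(x)}2$ for $0\le x\le1$.

*Proof of (F2).* Let $x\ge r$. Then $\int_x^1Ct^{-3}\,dt=\frac C2(x^{-2}-1)=\frac{k(x)-C}2$. As $x+1\ge\sqrt2$, $\int_1^{x+1}u=\int_1^{\sqrt2}\frac{dt}{2-t}=-\ln(2-\sqrt2)=L=\frac{1+C}2$. The sum is $\frac{1+k(x)}2$. Let $0<x<r$. Both sides are continuous on $[0,r]$ and agree at $r$, so it suffices to compare derivatives, that is, to show $\frac1{1-x}-u=\frac12(u+xu')$, because $u(x+1)=\frac1{2-(x+1)}=\frac1{1-x}$. This is equivalent to $xu'+3u=\frac2{1-x}$, and, after multiplication by $x^2$, to $(x^3u)'=\frac{2x^2}{1-x}$. It holds, since $(2\ell-2x-x^2)'=\frac2{1-x}-2(1+x)=\frac{2x^2}{1-x}$. $\square$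

Consequently
$$\int_0^{\sqrt2}u=\int_0^1u+\int_1^{\sqrt2}u=\tfrac12+L=1+\tfrac C2.\tag{4}$$

**Step 3: the weights.** Let
$$\delta(x)=\tfrac12\Big(\tfrac C2-\tfrac43x\Big)_+,\qquad f(x)=\frac{1-k(x)}2-\delta(x),$$
where $(z)_+=\max(z,0)$. Since $k<0.41$ and $0\le\delta\le\frac C4<0.02$, we have $0\le f\le\frac12$. For $1\le X,Y\le m$ give $(X,0)$ and $(0,X)$ weight $f(X/m)$, and give $(X,Y)$ weight $\frac1mu(\frac{X+Y}m)$. The weights are symmetric under swapping the coordinates.

**Step 4: the total weight.** We use the standard fact that for $g$ of bounded variation on $[0,1]$, $\big|\sum_{X=1}^mg(X/m)-m\int_0^1g\big|\le\mathrm{Var}(g)$, and similarly on other intervals. The number of $(X,Y)\in\{1,\dots,m\}^2$ with $X+Y=h$ is $h-1$ for $h\le m+1$ and $2m+1-h$ for $h\ge m+1$. With $c=h/m$, an antidiagonal with $h\le m$ has interior weight $(c-\frac1m)u(c)$, and one with $h>m$ has interior weight $(2-c+\frac1m)u(c)$. The terms $\pm\frac1mu(c)$ add up to $O(1)$. So the total weight is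
$$m\Big[1-\int_0^1k-2\int_0^1\delta+\int_0^1cu(c)\,dc+\int_1^2(2-c)u(c)\,dc\Big]+O(1).$$
Here $\int_0^1cu=\int_0^1k$ cancels, and $\int_1^{\sqrt2}(2-c)u(c)\,dc=\int_1^{\sqrt2}dc=r$. The integral $2\int_0^1\delta$ is the area of a triangle of height $\frac C2$ and base $\frac{3C}8$, namely $\frac{3C^2}{32}$. So the total is
$$m\Big[1+r-\tfrac{3C^2}{32}\Big]+O(1)\ge1.41375\,m-O(1),$$
since $1+r=\sqrt2>1.41421$ and $\frac{3C^2}{32}<0.000455$.

## 10. Every line has weight at most $1+O(1/m)$: proof of Theorem C.1

**Claim.** There is an absolute constant $K$ such that every line avoiding the origin has weight at most $1+K/m$.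

Given the Claim, Fact 1 yields $\mathrm{cov}_k(\Gamma_n)\ge k\,\dfrac{1.41375\,m-O(1)}{1+K/m}$, with constants independent of $k$. This is $(1.4137-o(1))k(n-1)$ uniformly in $k$, which is Theorem C.1. The rest of the section proves the Claim.

**Step 1: from sums to integrals.** Suppose $c_0<\dots<c_N$ in $[0,2]$ have common gap $\Delta$. For $i<N$ and $t\in[c_i,c_{i+1}]$ we have $u(c_i)\le u(t)+\mathrm{Var}_{[c_i,c_{i+1}]}(u)$, so $\Delta u(c_i)\le\int_{c_i}^{c_{i+1}}u+\Delta\,\mathrm{Var}_{[c_i,c_{i+1}]}(u)$. Summing, and bounding the last term by $\Delta\sup u$,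
$$\Delta\sum_{i=0}^Nu(c_i)\le\int_{c_0}^{c_N}u+\Delta K_0,\qquad K_0=\mathrm{Var}(u)+\sup u .$$
So if the interior grid points of a line have values of $\frac{X+Y}m$ with common gap $\frac hm$, where $h\ge1$ is an integer, then their total weight is at most $\frac1h\int u+\frac{K_0}m$, with the integral over any interval in $[0,2]$ containing these values (recall $u\ge0$).

From now on coordinates are scaled by $\frac1m$, and "$\lesssim$" means "at most, up to $O(1/m)$ uniformly over all lines". A line with at most one grid point has weight at most $\frac12+O(1/m)$. Any other line has rational direction. Its lattice points are equally spaced with a primitive integer step, and its grid points, and likewise its interior grid points, are consecutive among them, because each is cut out by a convex square. An *axis grid point* is a nonzero grid point on one of the axes.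

**Step 2: axis-parallel lines.** By symmetry the line is $x=a$ with $0<a\le1$. Its interior points have $x+y\in[a,a+1]$ with gap $\frac1m$. By (F2) the weight is
$$\lesssim f(a)+\int_a^{a+1}u\le\frac{1-k(a)}2+\frac{1+k(a)}2=1 .$$

**Step 3: slope $-1$.** The line is $x+y=c$ with $c=\frac hm$. If $c\le1$, there are two axis grid points and $h-1$ interior points, so the weight is $2f(c)+\frac{h-1}mu(c)\le2f(c)+cu(c)\le1-k(c)+k(c)=1$. If $1<c\le\sqrt2$, there are $2m+1-h$ interior points and no axis grid points, so the weight is $(2-c+\frac1m)\frac1{2-c}\lesssim1$, as $2-c\ge2-\sqrt2$. If $c>\sqrt2$, the weight is $0$.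

**Step 4: slope $+1$.** This is where $\delta$ is needed. By symmetry the line passes through $(a,0)$ with $0<a\le1$ (for $a>1$ there are no grid points). The gap is $\frac2m$, the values of $x+y$ are at least $a$, and $u=0$ beyond $\sqrt2$. By (4) the weight is
$$\lesssim f(a)+\tfrac12\int_a^{\sqrt2}u=\frac{1-k(a)}2-\delta(a)+\tfrac12\Big(1+\tfrac C2-\int_0^au\Big).$$
This is at most $1$ if and only if
$$\tfrac12\Big(\tfrac C2-k(a)-\int_0^au\Big)\le\delta(a).$$
If $a\le r$, then (F1) gives $k(a)\ge\frac23a$ and $\int_0^au\ge\frac23a$, so the left side is at most $\frac12(\frac C2-\frac43a)\le\delta(a)$. If $a>r$, then $\int_0^au\ge\frac23r>0.27>\frac C2$, so the left side is negative.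

**Step 5: other positive slopes.** The step is $(\sigma,\tau)$ with $\sigma,\tau\ge1$ coprime and not both $1$, so the gap is $\frac{\sigma+\tau}m\ge\frac3m$. The two intercepts have opposite signs, so there is at most one axis grid point. The weight is $\lesssim\frac12+\frac13\big(1+\frac C2\big)<0.85<1$.

**Step 6: negative slopes other than $-1$, set-up and easy cases.** By symmetry the step is $(q,-p)$ with $1\le p<q$ coprime. Put $d=q-p\ge1$, so the gap is $\frac dm$. Let the intercepts be $(a,0)$ and $(0,b)$, so $b=\frac pqa$. We may assume $a>0$, since otherwise there are no grid points. On the line, $c=x+y=b+\frac dqx$. At grid points $0\le x\le1$ and $y\ge0$, so $x\le a$; with $b+\frac dqa=a$ and $\frac dq\le1$ this gives $c\in[b,a]\cap[b,b+1]$.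

*No axis grid point.* If $b\le1$, the weight is $\lesssim\frac1d\int_b^{b+1}u\le\frac{1+k(b)}2\le\frac{1.41}2<1$. If $b>1$, it is $\lesssim\int_1^{\sqrt2}u=L<1$.

*$(0,b)$ is a grid point and $(a,0)$ is not.* Then $b\le1$, and the weight is $\lesssim f(b)+\int_b^{b+1}u\le\frac{1-k(b)}2+\frac{1+k(b)}2=1$.

*$(a,0)$ is a grid point.* Then $0<b<a\le1$ and $c\in[b,a]$ on grid points. It suffices to prove
$$\frac1d\int_b^au\le\frac{k(a)+k(b)}2.\tag{5}$$
Indeed, if $(0,b)$ is a grid point too, the weight is $\lesssim f(a)+f(b)+\frac{k(a)+k(b)}2\le1$. If it is not, the weight is $\lesssim\frac{1-k(a)}2+\frac{k(a)+k(b)}2=\frac{1+k(b)}2\le1$.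

**Step 7: reducing (5) to an explicit inequality.**

(i) *$a\le r$.* Since $u$ is increasing on $[0,r]$ and $a-b=\frac dqa$, $\int_b^au\le(a-b)u(a)=\frac dqk(a)\le\frac d2k(a)$, because $q\ge2$. This gives (5).

(ii) *$b\ge r$.* Here $\int_b^au=\int_b^aCt^{-3}\,dt=\frac{k(b)-k(a)}2\le\frac d2(k(a)+k(b))$, which is (5).

(iii) *$b<r<a$.* Write
$$\int_b^au=\int_b^{b+1}u-\int_a^{a+1}u+\int_{b+1}^{a+1}u=\frac{k(b)-k(a)}2+I,$$
using (F2) twice. Since $u$ vanishes beyond $\sqrt2=1+r<1+a$, $I=\int_{1+b}^{1+r}\frac{dt}{2-t}=\ln(1-b)-\ln(1-r)=L-\ell(b)$. Multiplying (5) by $2d$ and rearranging, (5) is equivalent to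
$$2(L-\ell(b))\le(d+1)k(a)+(d-1)k(b),\qquad k(a)=\frac C{a^2},\quad b=\frac p{p+d}a\ge\frac a{d+1}.\tag{6}$$
The last inequality holds because $\frac p{p+d}$ increases with $p\ge1$. We prove (6) for $d=1$, $d=2$ and $d\ge3$ in turn, always with $r<a\le1$.

**Step 8: inequality (6) for $d=1$.** Here (6) reads $L-\ell(b)\le\frac C{a^2}$. As $b\ge\frac a2$ and $\ell$ is increasing, it suffices that
$$G(a)=\frac C{a^2}-L+\ell\Big(\frac a2\Big)\ge0\qquad\text{on }(r,1].$$
$G$ is convex, as $a^{-2}$ and $-\ln(1-\frac a2)$ are, so it lies above its tangent at $0.58$. We have $\frac C{.58^2}>\frac{.069599}{.3364}>.20689$ and $\ell(.29)=-\ln(.71)>.34249$, so $G(.58)>.20689-.53480+.34249>.0145$. Also $G'(.58)=-\frac{2C}{.58^3}+\frac1{2(.71)}$, where $\frac1{1.42}=.70422\ldots$ and $.7134<\frac{2C}{.195112}<.7135$, so $G'(.58)\in(-.0093,0)$. For $a\in[.58,1]$, $G(a)\ge G(.58)+G'(.58)(a-.58)\ge.0145-.0093\cdot.42>0$. For $a<.58$, both factors of $G'(.58)(a-.58)$ are negative, so $G(a)\ge G(.58)>0$.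

**Step 9: inequality (6) for $d=2$.** Here (6) reads $2L\le\frac{3C}{a^2}+k(b)+2\ell(b)$. From $\ell(b)\ge b+\frac{b^2}2$ and (F1), $2\ell(b)+k(b)\ge\frac83b+\frac32b^2$. With $b\ge\frac a3$ it suffices that
$$\frac{3C}{a^2}+\frac89a+\frac{a^2}6\ge2L,\qquad\text{where }2L<1.0697 .$$
If $a\ge\frac12$, AM–GM gives $\frac{3C}{a^2}+\frac49a+\frac49a\ge3\big(3C\cdot\tfrac{16}{81}\big)^{1/3}=(16C)^{1/3}>1.036$, since $1.036^3<1.112<16C$. Also $\frac{a^2}6\ge\frac1{24}>.041$, so the sum is at least $1.077$. If $r<a<\frac12$, the left side is at least $12C+\frac89r>.835+.368>1.2$.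

**Step 10: inequality (6) for $d\ge3$.** From $\ell(b)\ge b$ and $k(b)\ge\frac23b$,
$$(d+1)k(a)+(d-1)k(b)+2\ell(b)\ge\frac{(d+1)C}{a^2}+\tfrac23(d+2)b .$$
With $b\ge\frac a{d+1}$ it suffices that $\frac{(d+1)C}{a^2}+\frac23\cdot\frac{d+2}{d+1}a\ge2L$. Splitting the second term into two halves, AM–GM bounds the left side from below by
$$3\left[(d+1)C\cdot\frac19\cdot\frac{(d+2)^2}{(d+1)^2}\right]^{1/3}=\left[\frac{3C(d+2)^2}{d+1}\right]^{1/3}.$$
Since $\frac{(d+2)^2}{d+1}=(d+1)+2+\frac1{d+1}$ increases with $d$, this is at least its value at $d=3$, namely $(18.75\,C)^{1/3}>1.09>2L$, where $1.09^3<1.2951<18.75\,C$.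

This proves (6), hence (5), the Claim and Theorem C.1. $\square$
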